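\title{Algebraic functions whose iterated integrals are all algebraic}

\begin{abstract}
An algebraic function of $x$ is stable if, for every $i$, it is the $i$-th derivative of an algebraic function. A conjecture describes the stable functions as the sums $\sum_k p_k\,(x-c_k)^{r_k}$ with $p_k$ polynomial and $r_k$ rational and not a negative integer. We show that the root $y$ of $y^3-3y=x$ is stable and is not of this form. We then characterize stability by a condition on Puiseux expansions together with a direct-sum condition on the monodromy of the span of the conjugates. It follows that the conjectured form describes exactly the stable functions with abelian Galois group, and that the stable functions with $2$-transitive Galois group, in particular all cubic counterexamples, come from polynomial substitutions $x=P(y)$. A stable function with Galois group $SL_2(\mathbb F_3)$ shows that sums of functions from such substitutions do not exhaust the stable functions.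
\end{abstract}

\section{Introduction}

Let $K=\overline{\mathbb C(x)}$ be the algebraic closure of $\mathbb C(x)$, with the unique derivation $D$ that extends $d/dx$. An element $f$ of a differential field is \emph{stable} if for every $i\in\mathbb N$ there is an element $h_i$ of the field with $f=D^ih_i$. A stable element can be integrated any number of times without leaving the field. The stable elements of $K$ form a vector space over $\mathbb C$, and this space is closed under $D$. Unless another field is named, stable means stable in $K$.

For rational functions the answer is a known fact: $f\in\mathbb C(x)$ is stable in $\mathbb C(x)$ if and only if $f$ is a polynomial. Indeed, if $f=D^sh$ with $s\ge1$, then the Laurent expansion of $f$ at a point $a$ has no term $(x-a)^{-s}$, because only the constant term of $h$ could produce it; if this holds for all $s$, then $f$ has no finite pole.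

Among algebraic functions there is more room. The function $(x-c)^r$ with $r\in\mathbb Q\setminus\mathbb Z$ is stable even when $r<0$, since repeated integration runs through the exponents $r+1,r+2,\dots$ and never meets $-1$. This function has a single finite branch point. The simplest function with two finite branch points behaves differently: the expansion $\sqrt{x^2-1}=x-\frac1{2x}-\cdots$ at infinity contains $x^{-1}$, whereas the derivative of a series in rational powers $x^r$ does not, so $\sqrt{x^2-1}$ has no algebraic primitive. One is led to guess that a stable function is a sum of pieces with one finite branch point each. This is the conjecture posed in \cite{stab}.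

\medskip
\noindent\textbf{Conjecture.} \emph{An element $f\in K$ is stable if and only if}
\begin{equation}\label{eq:form}
f=\sum_{k=1}^{n}p_k\,(x-c_k)^{r_k},\qquad p_k\in\mathbb C[x],\quad c_k\in\mathbb C,\quad r_k\in\mathbb Q\setminus\{-1,-2,\dots\}.
\end{equation}
\medskip

Here $(x-c)^{u/v}$ is any element of $K$ whose $v$-th power is $(x-c)^u$; two choices differ by a root of unity, which is absorbed in $p_k$. The ``if'' direction holds, but the ``only if'' direction fails.

\begin{theorem}\label{thm:counter}
Every function of the form \eqref{eq:form} is stable. A root $y\in K$ of $Y^3-3Y-x$ is stable and is not of the form \eqref{eq:form}.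
\end{theorem}

The source of the counterexample is the substitution rule $\int q(y)\,dx=\int q(y)P'(y)\,dy$ for $x=P(y)$. The radical $(x-c)^{1/N}$ is the case $P=Y^N+c$, but the rule works for every polynomial $P$.

For $f\in K$, the \emph{degree} of $f$ is $[\mathbb C(x,f):\mathbb C(x)]$, and the \emph{Galois group} of $f$ is the Galois group over $\mathbb C(x)$ of the Galois closure of $\mathbb C(x,f)$. The exact range of the conjecture is as follows.

\begin{theorem}\label{thm:abelian}
An element $f\in K$ is of the form \eqref{eq:form} if and only if $f$ is stable and its Galois group is abelian. In particular the conjecture holds for all $f$ of degree at most $2$, and degree $3$ is the first in which it fails.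
\end{theorem}

Theorem~\ref{thm:counter} is proved by elementary means in Section~\ref{sec:counter}. Everything else rests on a necessary and sufficient criterion, Theorem~\ref{thm:crit}. Let $V$ be the $\mathbb C$-span of the conjugates of $f$, and let $g_1,\dots,g_m$ be the monodromy operators on $V$ around the finite singular points. Then $f$ is stable exactly when no negative integer exponent occurs in the Puiseux expansions at finite points and the images of the operators $g_i-1$ form a direct sum. We then read the second condition in three kinds of representation. On a line it allows one branch point, which gives Theorem~\ref{thm:abelian} (Section~\ref{sec:abelian}). On a permutation representation it becomes the Riemann--Hurwitz formula for a polynomial map, which gives a classification for $2$-transitive groups (Section~\ref{sec:poly}). On a two-dimensional representation generated by two complex reflections of order $3$ it produces a stable function that polynomial substitutions do not explain (Section~\ref{sec:sl2}).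

\section{The counterexample}\label{sec:counter}

\begin{lemma}\label{lem:subst}
Let $P\in\mathbb C[Y]$ be nonconstant and let $y\in K$ satisfy $P(y)=x$. Then every element of $\mathbb C[y]$ is stable.
\end{lemma}

\begin{proof}
Differentiating $P(y)=x$ gives $P'(y)\,Dy=1$. For $q\in\mathbb C[Y]$ choose $Q\in\mathbb C[Y]$ with $Q'=qP'$. Then $D(Q(y))=q(y)P'(y)\,Dy=q(y)$. Hence $\mathbb C[y]\subseteq D(\mathbb C[y])$, and by induction $\mathbb C[y]\subseteq D^i(\mathbb C[y])$ for all $i$.
\end{proof}

The proof uses that $qP'$ is a polynomial and so has a polynomial primitive. For a rational function in place of $P$ the lemma fails: the root $y=x-x^{-1}-\cdots$ of $x=y+y^{-1}$ has a term $x^{-1}$ at infinity and hence no algebraic primitive.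

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $f$ be of the form \eqref{eq:form}. Expanding $p_k$ in powers of $x-c_k$ writes $f$ as a linear combination of terms $(x-c)^r$ with $r=r_k+l$, $l\ge0$ an integer, and such an $r$ is again not a negative integer. Then $(r+1)\cdots(r+i)\ne0$ and
\[
(x-c)^r=D^i\left[\frac{(x-c)^{r+i}}{(r+1)\cdots(r+i)}\right],
\]
so each term is stable, and so is $f$.

Let $y$ be a root of $Y^3-3Y-x$. It is stable by Lemma~\ref{lem:subst}. To see that it is not of the form \eqref{eq:form} we need a property shared by all such sums, and the Galois group provides one. A function \eqref{eq:form} lies in $L=\mathbb C(x)\big((x-c_1)^{1/N},\dots,(x-c_n)^{1/N}\big)$, where $N$ is a common denominator of the $r_k$. The field $L$ is the splitting field of $\prod_k\big(Y^N-(x-c_k)\big)$, and an automorphism multiplies each radical by an $N$-th root of unity, so the Galois group embeds in a product of cyclic groups and is abelian. All its subgroups are normal, so every intermediate field of $L/\mathbb C(x)$ is Galois over $\mathbb C(x)$.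

The polynomial $Y^3-3Y-x$ is irreducible in $\mathbb C[x,Y]$, being linear in $x$ with constant leading coefficient, and hence irreducible over $\mathbb C(x)$ by Gauss's lemma. Let $y_1,y_2,y_3$ be its roots. If $\mathbb C(x,y)$ were Galois over $\mathbb C(x)$, the group would be $A_3$ and would fix $\delta=\prod_{j<k}(y_j-y_k)$, so the discriminant $\delta^2$ would be a square in $\mathbb C(x)$. But $\delta^2=-4(-3)^3-27x^2=27(4-x^2)$ has simple zeros. So the group is $S_3$, the field $\mathbb C(x,y)$ is not Galois over $\mathbb C(x)$, and $y$ lies in no field $L$.
\end{proof}

Explicitly, $y=u+u^{-1}$ with $u=\big(\tfrac12(x+\sqrt{x^2-4})\big)^{1/3}$, since $y^3-3y=u^3+u^{-3}=x$. The function $y$ has the two finite branch points $\pm2$, just as $\sqrt{x^2-4}$ does. Counting branch points is therefore not the right test, and the next two sections find the one that replaces it.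

\section{Primitives, Puiseux expansions and monodromy}\label{sec:tools}

\subsection{Two algebraic reductions}

Let $u\in K$ have the monic minimal polynomial $M$ over $\mathbb C(x)$, and let $M^D$ be obtained by differentiating the coefficients of $M$. Then $M^D(u)+M'(u)\,Du=0$ with $M'(u)\ne0$, and this determines $Du\in\mathbb C(x,u)$. Three consequences are used throughout. Every finite extension $F$ of $\mathbb C(x)$ in $K$ is closed under $D$. Every $\mathbb C(x)$-embedding of $F$ into a differential field extending $(\mathbb C(x),d/dx)$ commutes with the derivations; in particular automorphisms and traces commute with $D$. If $Du=0$, then $M^D(u)=0$ with $\deg M^D<\deg M$, so $M^D=0$, $M\in\mathbb C[Y]$ and $u\in\mathbb C$; by induction, $\ker D^N$ is the space of polynomials in $x$ of degree less than $N$.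

The first lemma replaces iterated integration of $f$ by single integrations of the functions $x^jf$. One direction is integration by parts; the other is the formula $\frac1{(i-1)!}\int(x-t)^{i-1}f(t)\,dt$ for an $i$-fold primitive, with the binomial expanded.

\begin{lemma}\label{lem:moments}
An element $f\in K$ is stable if and only if $x^jf\in D(K)$ for all $j\ge0$. In particular, if $f$ is stable and $Q\in\mathbb C[x]$, then $Qf$ is stable.
\end{lemma}

\begin{proof}
Let $f=D^{j+1}h$. The derivative of $\sum_{l=0}^{j}(-1)^l\,D^l(x^j)\,D^{j-l}h$ is
\[
\sum_{l=0}^{j}(-1)^l\Big(D^l(x^j)\,D^{j+1-l}h+D^{l+1}(x^j)\,D^{j-l}h\Big)=x^jD^{j+1}h+(-1)^jD^{j+1}(x^j)\,h=x^jf,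
\]
because the sum telescopes. Conversely, let $x^jf=Dh_j$ for all $j\ge0$, and put
\[
H_i=\frac1{(i-1)!}\sum_{k=0}^{i-1}\binom{i-1}{k}(-1)^kx^{i-1-k}h_k\qquad(i\ge1).
\]
Then $DH_1=Dh_0=f$. Let $i\ge2$. Differentiating the factors $h_k$ contributes $\frac{(1-1)^{i-1}}{(i-1)!}x^{i-1}f=0$. Differentiating the powers of $x$ contributes $H_{i-1}$, because $\binom{i-1}{k}(i-1-k)=(i-1)\binom{i-2}{k}$. So $DH_i=H_{i-1}$ and $D^iH_i=f$. The last assertion holds because $x^jQf$ is a linear combination of the $x^lf$.
\end{proof}

The second lemma says that primitives may be sought in the field at hand, and that stability passes to conjugates and to primitives.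

\begin{lemma}\label{lem:descent}
Let $F\subset K$ be a finite extension of $\mathbb C(x)$.
\begin{enumerate}
\item[(a)] If $u\in F$ and $u\in D^i(K)$, then $u\in D^i(F)$.
\item[(b)] If $f$ is stable, then every $\mathbb C$-linear combination of conjugates of $f$ is stable.
\item[(c)] If $D^Nh$ is stable, then $h$ is stable.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $u=D^ih$ and $F_1=F(h)$. Then $D^i\operatorname{Tr}_{F_1/F}h=\operatorname{Tr}_{F_1/F}u=[F_1:F]\,u$.
(b) If $f=D^ih$ and $\sigma$ is an automorphism of $K$ over $\mathbb C(x)$, then $\sigma f=D^i(\sigma h)$.
(c) If $D^Nh=D^{N+i}h_1$, then $h-D^ih_1\in\ker D^N$ is a polynomial, hence lies in $D^i(\mathbb C[x])$, and $h\in D^i(K)$.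
\end{proof}

\subsection{Puiseux expansions}\label{sub:puiseux}

Let $F/\mathbb C(x)$ be finite of degree $n$ and let $a\in\mathbb C$. The field $\bigcup_e\mathbb C(((x-a)^{1/e}))$ of Puiseux series is algebraically closed, so $F$ has exactly $n$ embeddings into it over $\mathbb C(x)$, and the series obtained converge near $a$. The substitution $(x-a)^{1/e}\mapsto e^{2\pi\mathrm i/e}(x-a)^{1/e}$ permutes these embeddings. Its orbits are the \emph{places} of $F$ above $a$, that is, the points above $a$ of the compact Riemann surface of $F$, and the size of an orbit is the ramification index of the place. The point $a$ is a \emph{branch point} if some index exceeds $1$. The same holds at $\infty$ with $1/x$ in place of $x-a$. An element $u\in F$ is integral over $\mathbb C[x]$ if and only if no negative exponent occurs in any of its expansions at any $a\in\mathbb C$. The embeddings commute with differentiation, so $D$ acts term by term: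
\begin{equation}\label{eq:term}
D^s\big(c\,(x-a)^r\big)=c\,r(r-1)\cdots(r-s+1)\,(x-a)^{r-s}.
\end{equation}

\subsection{The monodromy setting}\label{sub:mono}

Fix $f\in K$. Let $E/\mathbb C(x)$ be a finite Galois extension that contains $f$, with group $G$, and let
\[
V=\operatorname{span}_{\mathbb C}\{\sigma f:\sigma\in G\}\subset E .
\]
This is a finite-dimensional representation of $G$. Let $S=\{a_1,\dots,a_m\}\subset\mathbb C$ be a finite set that contains all finite branch points of $E$ and all finite points below poles of conjugates of $f$, and put $U=\mathbb C\setminus S$. Choose $x_0\in U$ off all lines through two points of $S$. Then the segments $[x_0,a_i]$ meet pairwise only in $x_0$. Embed $E$ in the field of meromorphic germs at $x_0$. Elements of $E$ continue meromorphically along all paths in $U$, and elements of $V$ continue holomorphically.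

Let $\gamma_i$ be the loop that follows $[x_0,a_i]$ to a point near $a_i$, circles $a_i$ once counterclockwise, and returns along the segment. The loops $\gamma_1,\dots,\gamma_m$ freely generate $\pi_1(U,x_0)$. Continuation along $\gamma_i$ respects sums and products and fixes $\mathbb C(x)$; since $E$ is normal, it maps $E$ to $E$ and defines an element $g_i\in G$. An element of $E$ fixed by all $g_i$ is single-valued on $U$ and algebraic, hence meromorphic on the Riemann sphere, hence rational. By Galois theory the $g_i$ generate $G$. Put
\[
W_i=(g_i-1)V\subseteq V .
\]

Let $e_i$ be the order of $g_i$ and $\zeta_i=e^{2\pi\mathrm i/e_i}$. Continue $h\in E$ along the segment to a point near $a_i$. As a function of $t=(x-a_i)^{1/e_i}$ it is single-valued near $t=0$, because $g_i^{e_i}=1$. This gives an embedding $\varphi_i:E\to\mathbb C((t))$, the \emph{expansion at $a_i$}, with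
\begin{equation}\label{eq:rot}
\varphi_i(g_ih)(t)=\varphi_i(h)(\zeta_it).
\end{equation}
Two consequences of \eqref{eq:rot} matter: the expansion at $a_i$ of an element fixed by $g_i$ is a Laurent series in $x-a_i$, and the expansion at $a_i$ of any $(g_i-1)h$ has constant term $0$.

\section{The monodromy criterion}\label{sec:crit}

\begin{theorem}\label{thm:crit}
In the setting of Section~\ref{sub:mono}, $f$ is stable if and only if the following two conditions hold.
\begin{enumerate}
\item[(C1)] For all $i$ and all $v\in V$, the expansion of $v$ at $a_i$ contains no term $(x-a_i)^{-s}$ with $s\in\{1,2,\dots\}$.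
\item[(C2)] The sum $\sum_iW_i\subseteq V$ is direct; equivalently,
\[
\sum_{i=1}^m\operatorname{rank}\big((g_i-1)|_V\big)=\dim V-\dim V^G .
\]
\end{enumerate}
\end{theorem}

Stability does not depend on $E$, $S$ or $x_0$, so any admissible choice may be used. Condition (C1) is the condition met for rational functions in the introduction; it holds whenever $f$ is integral over $\mathbb C[x]$. For $f=1/x$ all $W_i$ vanish, so (C2) holds and (C1) fails; for $f=\sqrt{x^2-1}$ the opposite happens, as Example~\ref{ex:sqrt} shows.

The two forms of (C2) are equivalent for the following reason. The space $W=\sum_iW_i$ is $G$-stable, since $g_kw=w+(g_k-1)w$. By complete reducibility write $V=V^G\oplus V'$, where $V'$ is a sum of nontrivial irreducible representations. Then $W\subseteq V'$, because each $g_i-1$ kills $V^G$ and preserves $V'$; and $G=\langle g_i\rangle$ acts trivially on $V'/W$, which forces $V'/W=0$. So $\dim W=\dim V-\dim V^G$, and the sum is direct exactly when $\sum_i\dim W_i$ equals this number.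

\subsection{Two examples with two branch points}

\begin{example}\label{ex:sqrt}
Let $w=\sqrt{x^2-1}$, $E=\mathbb C(x,w)$, $G=\{1,\sigma\}$, $a_1=1$, $a_2=-1$. Then $g_1=g_2=\sigma$ and $V=W_1=W_2=\mathbb Cw$, so (C2) fails. We compute what this failure costs. By Lemma~\ref{lem:moments} we ask whether $x^jw\in D(K)$. If $h\in E$ is a primitive of $x^jw$, then so is $\Psi=\frac12(h-\sigma h)$, and $\Psi$ changes sign along both loops. Conversely, if a primitive $\Psi$ changes sign along both loops, then $\Psi/w$ is single-valued with polynomial growth at $\pm1$ and $\infty$, hence rational, and $\Psi\in E$.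

Let $\Phi$ be the primitive of $x^jw$ that vanishes at $x_0$. Continuation along $\gamma_i$ turns $\Phi$ into $-\Phi+\eta_i$, where $\eta_i=\int_{\gamma_i}t^jw\,dt=2\int_{x_0}^{a_i}t^jw\,dt$, because $w$ has the opposite sign on the way back. The primitive $\Phi+\lambda$ changes sign along $\gamma_i$ if and only if $\lambda=-\eta_i/2$. One constant must satisfy two conditions, and this is possible if and only if $\eta_1=\eta_2$, that is,
\[
\int_{-1}^{1}t^j\sqrt{1-t^2}\,dt=0 .
\]
For odd $j$ the integral vanishes; for instance $xw=D(w^3/3)$. For even $j$ it is positive. A single integration may thus succeed by accident, but stability needs all moments to vanish, and that is impossible for a nonzero function.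
\end{example}

\begin{example}\label{ex:cubic}
Let $y^3-3y=x$, with conjugates $y_1,y_2,y_3$, $G=S_3$, $a_1=2$, $a_2=-2$. From $x-2=(y+1)^2(y-2)$ and $x+2=(y-1)^2(y+2)$ we see that each $g_i$ fixes one root and exchanges the other two. The two transpositions generate $S_3$, so they are distinct, and we may label the roots so that $g_1$ exchanges $y_1,y_2$ and $g_2$ exchanges $y_2,y_3$. Then $W_1=\mathbb C(y_1-y_2)$ and $W_2=\mathbb C(y_2-y_3)$. Since $y_1+y_2+y_3=0$ and $y_2\notin\mathbb C(x,y_1)$, the space $V$ has dimension $2$, and identities such as $3y_1=2(y_1-y_2)+(y_2-y_3)$ show that $W_1+W_2=V$. So $V=W_1\oplus W_2$. The constant of integration is now a linear form $\lambda$ on the plane $V$; the loop $\gamma_1$ prescribes it on $W_1$ and the loop $\gamma_2$ prescribes it on $W_2$. These conditions never conflict, whatever the values of the integrals.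
\end{example}

The proof of Theorem~\ref{thm:crit} follows the two examples. If the sum is direct, the constants can be chosen as in Example~\ref{ex:cubic}. If there is a relation among the $W_i$, stability forces infinitely many moments to vanish, as in Example~\ref{ex:sqrt}.

\subsection{Sufficiency}

Assume (C1) and (C2). Replacing $f$ by $x^jf$ replaces $V$ and $W_i$ by $x^jV$ and $x^jW_i$, so (C2) is preserved. Since $x^j$ is a polynomial in $x-a_i$, an exponent $-s$ in $x^jv$ comes from an exponent $-s-l$ in $v$ with $l\ge0$ an integer, so (C1) is preserved; this is why (C1) is imposed for all $s$ and not only for $s=1$. By Lemma~\ref{lem:moments} it suffices to show that $f\in D(K)$.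

For $v\in V$ let $\Phi(v)$ be the primitive of $v$ at $x_0$ that vanishes at $x_0$. It is linear in $v$ and continues along all paths in $U$. Write $\gamma\cdot$ for continuation along a loop $\gamma$. The derivative of $\gamma_i\cdot\Phi(v)$ is $g_iv$, so
\[
\gamma_i\cdot\Phi(v)=\Phi(g_iv)+\eta_i(v),\qquad \eta_i(v)=\int_{\gamma_i}v\,dx ,
\]
and $\eta_i:V\to\mathbb C$ is linear. The constants $\eta_i(v)$ may accumulate along repeated loops and produce infinitely many branches. We remove them by changing the constant of integration.

If $g_iv=v$, the two passages along the segment cancel in $\int_{\gamma_i}v\,dx$, and what remains is $2\pi\mathrm i$ times the coefficient of $(x-a_i)^{-1}$ in the Laurent expansion of $v$ at $a_i$. This coefficient is $0$ by (C1). So $\eta_i$ vanishes on $\ker(g_i-1)$, and there is a linear form $\lambda_i:W_i\to\mathbb C$ with $\eta_i(v)=\lambda_i((g_i-1)v)$. By (C2) there is a linear form $\lambda:V\to\mathbb C$ with $\lambda|_{W_i}=\lambda_i$ for all $i$. Put $\Psi(v)=\Phi(v)+\lambda(v)$. Then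
\[
\gamma_i\cdot\Psi(v)=\Phi(g_iv)+\lambda(g_iv-v)+\lambda(v)=\Psi(g_iv).
\]
Thus each $\gamma_i$ permutes the family $(\Psi(\sigma f))_{\sigma\in G}$ by $\sigma\mapsto g_i\sigma$. The coefficients of
\[
\Pi(Y)=\prod_{\sigma\in G}\big(Y-\Psi(\sigma f)\big)
\]
are invariant under all $\gamma_i$, hence under $\pi_1(U,x_0)$, and so they are single-valued holomorphic functions on $U$.

We bound their growth. Continue the germs $\Psi(\sigma f)$ along a path in $U$ to a small disc about $a\in S$, slit along a radius. There each of them is a primitive of a convergent Puiseux series with finitely many negative exponents, so it is a series of the same kind plus at worst a multiple of $\log(x-a)$, and it is bounded by $C|x-a|^{-M}$ for some $C,M$. The coefficients of $\Pi$ satisfy a bound of the same type, so $a$ is at worst a pole for them. The same argument near $\infty$ gives a bound $C|x|^M$. Hence the coefficients are rational, $\Psi(f)$ is algebraic over $\mathbb C(x)$, and its derivative is $f$. The field of germs $E(\Psi(f))$ is finite over $E$, so it embeds in $K$ over $E$, and the embedding commutes with the derivations. Therefore $f\in D(K)$.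

\subsection{Necessity}

Let $f$ be stable. By Lemma~\ref{lem:descent}, every $v\in V$ is stable, with primitives of all orders in $E$.

\emph{Condition \textup{(C1)}.} Let $v\in V$ and $s\ge1$, and write $v=D^sh$ with $h\in E$. By \eqref{eq:term}, the exponent $-s$ in the expansion of $v$ at $a_i$ can only come from the term of $h$ with $r=0$, and for $r=0$ the factor $r(r-1)\cdots(r-s+1)$ vanishes.

\emph{Condition \textup{(C2)}.} We want to integrate up to the points $a_i$, so we first remove the poles. For a nonzero polynomial $Q$, the function $Qf$ is stable by Lemma~\ref{lem:moments}, and passing to $Qf$ replaces $V,W_i$ by $QV,QW_i$, which does not affect (C2). Taking for $Q$ a high power of $\prod_i(x-a_i)$, we may assume that all $v\in V$ have only exponents $\ge0$ at every $a_i$. Let $u_i=(g_i-1)v_i$ with $v_i\in V$ and $\sum_iu_i=0$. We must show that every $u_i$ is $0$. We regard $u_i$ as a continuous function on $[x_0,a_i]$, by continuation along the segment.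

\emph{Step 1: the moments vanish.} Fix $j\ge0$. By Lemmas~\ref{lem:moments} and~\ref{lem:descent}, $x^jv\in D(E)$ for all $v\in V$. Choosing primitives on a basis gives a linear map $I_0:V\to E$ with $D(I_0v)=x^jv$. Its constants of integration are arbitrary; to control the values at the $a_i$ we average. The map $I=\frac1{|G|}\sum_{\sigma\in G}\sigma I_0\sigma^{-1}$ still satisfies $D(Iv)=x^jv$, and it commutes with $G$. Each $Iv$ is holomorphic along paths in $U$, being meromorphic with holomorphic derivative. At $a_i$ the expansion of $Iu_i$ has no exponent $r<0$, since by \eqref{eq:term} it would give the exponent $r-1<0$ in $x^ju_i$. Its constant term is $0$ by \eqref{eq:rot}, because $Iu_i=(g_i-1)Iv_i$. So $(Iu_i)(x)\to0$ as $x\to a_i$ along the segment, and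
\begin{equation}\label{eq:mom}
\sum_i\int_{x_0}^{a_i}t^ju_i(t)\,dt=-\sum_i(Iu_i)(x_0)=-I\Big(\sum_iu_i\Big)(x_0)=0\qquad(j\ge0).
\end{equation}

\emph{Step 2: vanishing moments force $u_i=0$.} The functions $u_i$ live on different segments and \eqref{eq:mom} mixes them. The Cauchy transform separates them: it is determined near $\infty$ by the moments, and it recovers $u_i$ as its jump across the $i$-th segment. Let $T=\bigcup_i[x_0,a_i]$ and
\[
\Theta(z)=\sum_i\int_{x_0}^{a_i}\frac{u_i(t)}{t-z}\,dt,\qquad z\in\mathbb C\setminus T .
\]
This function is holomorphic. For large $|z|$ we have $\frac1{t-z}=-\sum_{j\ge0}t^jz^{-j-1}$ uniformly on $T$, so $\Theta(z)=0$ by \eqref{eq:mom}. The segments meet only in $x_0$, so $T$ is a star and $\mathbb C\setminus T$ is connected; hence $\Theta\equiv0$ on $\mathbb C\setminus T$.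

Let $p$ be an interior point of $[x_0,a_i]$, and let $\Delta$ be an open disc about $p$ so small that $u_i$ is holomorphic near $\overline\Delta$ and $\Delta\cap T$ is a diameter of $\Delta$. Replace this diameter, in the $i$-th path of integration, by one or the other half of the circle $\partial\Delta$. This gives two functions $\Theta_1,\Theta_2$ holomorphic in all of $\Delta$. By Cauchy's theorem, $\Theta_k(z)=\Theta(z)=0$ for $z$ in the open half-disc on the side opposite to the half-circle used. So $\Theta_1\equiv\Theta_2\equiv0$ in $\Delta$. On the other hand, the two paths differ by the full circle, so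
\[
0=\Theta_1(z)-\Theta_2(z)=\pm\oint_{\partial\Delta}\frac{u_i(t)}{t-z}\,dt=\pm2\pi\mathrm i\,u_i(z)\qquad(z\in\Delta).
\]
By the identity theorem $u_i=0$. This completes the proof of Theorem~\ref{thm:crit}.

\section{Abelian Galois groups}\label{sec:abelian}

When $G$ is abelian, $V$ is a sum of invariant lines, and $f$ splits into stable pieces that each span such a line. On a line, a direct sum has at most one nonzero summand. This is the ``one branch point per piece'' of the conjecture.

\begin{proof}[Proof of Theorem~\ref{thm:abelian}]
A function of the form \eqref{eq:form} is stable and lies in a field $L$ that is abelian over $\mathbb C(x)$, by the proof of Theorem~\ref{thm:counter}; its Galois group is a quotient of the group of $L$.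

Conversely, let $f$ be stable, let $E$ be the Galois closure of $\mathbb C(x,f)$, and let $G$ be abelian. For a character $\chi:G\to\mathbb C^*$ put $f_\chi=\frac1{|G|}\sum_{\sigma}\chi(\sigma)^{-1}\sigma f$. Then $\tau f_\chi=\chi(\tau)f_\chi$ for $\tau\in G$, and $f=\sum_\chi f_\chi$ by the orthogonality of characters. Let $f_\chi\ne0$. It is stable by Lemma~\ref{lem:descent}(b), its conjugates span the line $\mathbb Cf_\chi$, and the set $S$ chosen for $f$ serves for $f_\chi$. The space $(g_i-1)\mathbb Cf_\chi$ is the whole line if $\chi(g_i)\ne1$ and is $0$ otherwise. By (C2), at most one index $i$ has $\chi(g_i)\ne1$. At a point $a_k$ with $\chi(g_k)=1$ the expansion of $f_\chi$ is a Laurent series, and by (C1) it has no pole.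

If $\chi(g_k)=1$ for all $k$, then $f_\chi$ is fixed by $G$, so it is a rational function without finite poles, that is, a polynomial. Otherwise let $\chi(g_i)=e^{2\pi\mathrm is}$ with $s\in\mathbb Q\cap(0,1)$. The germ $(x-a_i)^s$ is multiplied by $e^{2\pi\mathrm is}$ along $\gamma_i$ and is fixed by $\gamma_k$ for $k\ne i$. So $R=f_\chi\,(x-a_i)^{-s}$ is algebraic and fixed by all loops, hence rational, and its only possible finite pole is $a_i$. Thus $R=p\,(x-a_i)^{-l}$ with $p\in\mathbb C[x]$ and $l\ge0$ an integer, and $f_\chi=p\,(x-a_i)^{s-l}$ with $s-l\notin\mathbb Z$. In both cases $f_\chi$ is of the form \eqref{eq:form}, and so is $f$.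

A function of degree at most $2$ has Galois group of order at most $2$, and Theorem~\ref{thm:counter} gives the failure in degree $3$.
\end{proof}

\section{Polynomial substitutions and 2-transitive groups}\label{sec:poly}

At the opposite extreme the conjugates of $f$ satisfy no linear relation, and $V$ is a permutation representation. The ranks in (C2) then count ramification, and the fields of Lemma~\ref{lem:subst} are the only ones that pass the test.

\begin{theorem}\label{thm:field}
Let $F\subset K$ be a finite extension of $\mathbb C(x)$ of degree $n$, and let $\mathcal O$ be the integral closure of $\mathbb C[x]$ in $F$.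
\begin{enumerate}
\item[(1)] The set of stable elements of $F$ is $\bigcup_{N\ge0}D^N\{h\in\mathcal O:h\text{ stable}\}$.
\item[(2)] The following are equivalent:
\begin{enumerate}
\item[(i)] every element of $\mathcal O$ is stable;
\item[(ii)] $F$ contains a stable element whose $n$ conjugates are linearly independent over $\mathbb C$;
\item[(iii)] $F=\mathbb C(y)$ with $x=P(y)$, where $P\in\mathbb C[Y]$ has degree $n$.
\end{enumerate}
In this case $\mathcal O=\mathbb C[y]$, and the stable elements of $F$ are exactly those of $\bigcup_{N\ge0}D^N(\mathbb C[y])$.
\end{enumerate}
\end{theorem}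

The derivatives in (1) are needed: for $y^3-3y=x$ the function $Dy=1/(3y^2-3)$ is stable and has the exponent $-\frac12$ at $x=2$, so it is not in $\mathcal O$.

\begin{proof}
(1) Derivatives of stable elements are stable. Conversely, let $f\in F$ be stable. Each integration raises exponents by one, so finitely many integrations remove all finite poles. Precisely, $f$ has finitely many poles, so there is an integer $N\ge0$ such that all exponents of $f$ at all finite places are $\ge-N$. By Lemma~\ref{lem:descent}(a) there is $h\in F$ with $D^Nh=f$. If a term $(x-a)^r$ occurs in $h$ at a finite place, then by \eqref{eq:term} either $r\in\{0,\dots,N-1\}$, or the exponent $r-N$ occurs in $f$ and $r-N\ge-N$. In both cases $r\ge0$, so $h\in\mathcal O$. By Lemma~\ref{lem:descent}(c), $h$ is stable.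

(2) Let $E$ be the Galois closure of $F$, with group $G$, and let $\sigma_1,\dots,\sigma_n$ be the embeddings of $F$ in $E$ over $\mathbb C(x)$.

(iii)$\Rightarrow$(i). The element $y$ is integral over $\mathbb C[x]$, since $P(Y)-x$ has a constant leading coefficient; so $\mathbb C[y]\subseteq\mathcal O$. The ring $\mathbb C[y]$ is integrally closed in its fraction field $F$ and contains $\mathbb C[x]$; so $\mathcal O\subseteq\mathbb C[y]$. Lemma~\ref{lem:subst} gives (i), and part (1) gives the final assertion.

(i)$\Rightarrow$(ii). It suffices to find $f\in\mathcal O$ with independent conjugates. Let $\theta\in\mathcal O$ generate $F$ over $\mathbb C(x)$; a primitive element times a suitable polynomial will do. The conjugates of $\theta$ itself may be dependent, but the Vandermonde determinant shows that no nontrivial relation holds for all of $1,\theta,\dots,\theta^{n-1}$ at once. We combine these powers with weights so far apart that they cannot cancel. For $c\in\mathbb C^n$ put $s_k(c)=\sum_jc_j\sigma_j(\theta)^k$, $0\le k<n$. Fix a place of $E$ above $\infty$ with valuation $\nu$, so that $\nu(x)=-e\le-1$. All $s_k(c)$ lie in the finite-dimensional space spanned by the $\sigma_j(\theta)^k$.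 Elements with distinct valuations are linearly independent over $\mathbb C$, so $\nu$ takes finitely many values on the nonzero elements of this space; let $b$ bound their absolute values. Take $N>2b$ and $f=\sum_{k=0}^{n-1}x^{kN}\theta^k\in\mathcal O$. In
\[
\sum_jc_j\,\sigma_j(f)=\sum_{k=0}^{n-1}x^{kN}s_k(c)
\]
the nonzero terms on the right have the valuations $-ekN+\nu(s_k(c))$, which are pairwise distinct. If the sum is $0$, then all $s_k(c)$ vanish, and $c=0$ because the $\sigma_j(\theta)$ are distinct.

(ii)$\Rightarrow$(iii). Let $f$ be as in (ii) and use the setting of Section~\ref{sub:mono}. The elements $\sigma_jf$ form a basis of $V$, which $G$ permutes transitively as it permutes the $\sigma_j$; so $\dim V^G=1$. Let $n_i$ be the number of cycles of $g_i$ on the $\sigma_j$. The fixed space of a permutation of a basis has one dimension for each cycle, so $\operatorname{rank}(g_i-1)=n-n_i$, and (C2) reads $\sum_i(n-n_i)=n-1$. The maps $\varphi_i\sigma_j$ are the $n$ Puiseux embeddings of $F$ at $a_i$, so by \eqref{eq:rot} and Section~\ref{sub:puiseux} the number of places of $F$ above $a_i$ is $n_i$. Let $n_\infty\ge1$ be the number of places above $\infty$, and let $\mathfrak g\ge0$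 be the genus of $F$. The Riemann--Hurwitz formula states that $2\mathfrak g-2=-2n+\sum(e_{\mathfrak p}-1)$, the sum running over all places $\mathfrak p$ of $F$ with ramification indices $e_{\mathfrak p}$. The indices above a given point add up to $n$, and $F$ is unramified over $U$. Hence
\[
2\mathfrak g-2=-2n+(n-1)+(n-n_\infty),\qquad\text{that is,}\qquad 2\mathfrak g+n_\infty=1 .
\]
So $\mathfrak g=0$ and $n_\infty=1$. A function field of genus $0$ over $\mathbb C$ is rational, $F=\mathbb C(y)$, and after a M\"obius transformation of $y$ the unique pole of $x$ is $y=\infty$. Then $x=P(y)$ with $P$ a polynomial, of degree $[\mathbb C(y):\mathbb C(x)]=n$.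
\end{proof}

To apply condition (ii) to a given stable $f$ we must exclude linear relations among its conjugates. The relations form a subrepresentation of $\mathbb C^n$, and for a $2$-transitive group there are almost none. Recall that $G$ acts $2$-transitively on $n\ge2$ points if it is transitive on ordered pairs of distinct points. The permutation character $\pi$ then has $\langle\pi,\pi\rangle=2$, the number of orbits on all ordered pairs. Hence $\mathbb C^n=\mathbf 1\oplus\mathrm{std}$, where $\mathbf 1$ is spanned by $(1,\dots,1)$ and the space $\mathrm{std}$ of vectors with coordinate sum $0$ is irreducible and not isomorphic to $\mathbf 1$.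

\begin{theorem}\label{thm:twotrans}
Let $f\in K\setminus\mathbb C(x)$, and suppose that the Galois group of $f$ acts $2$-transitively on the conjugates of $f$. Then $f$ is stable if and only if $\mathbb C(x,f)=\mathbb C(y)$ with $x=P(y)$, $P$ a polynomial, and $f\in\bigcup_ND^N(\mathbb C[y])$. In particular, the stable functions of degree $3$ that are not of the form \eqref{eq:form} are exactly the elements of $\bigcup_ND^N(\mathbb C[y])\setminus\mathbb C(x)$, where $x=\alpha(y^3-3y)+\beta$ with $\alpha\in\mathbb C^*$, $\beta\in\mathbb C$.
\end{theorem}

\begin{proof}
The ``if'' direction is Lemma~\ref{lem:subst}. Let $f$ be stable of degree $n$, put $F=\mathbb C(x,f)$, and let $\sigma_1,\dots,\sigma_n$ be the embeddings of $F$. The relation $\sum_j\sigma_jf=0$ may hold, as it does in Example~\ref{ex:cubic}. We remove it by a shift: let $f_1=f$ if $\operatorname{Tr}_{F/\mathbb C(x)}f\ne0$ and $f_1=f+1$ otherwise. Then $f_1$ is stable, generates $F$, and has nonzero trace. The kernel of the equivariant map $c\mapsto\sum_jc_j\sigma_jf_1$ on $\mathbb C^n$ is one of $0$, $\mathbf 1$, $\mathrm{std}$, $\mathbb C^n$. It does not contain $\mathbf 1$, since the trace is nonzero. It does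 not contain $\mathrm{std}$, since otherwise all conjugates of $f_1$ would be equal and $f\in\mathbb C(x)$. So the kernel is $0$, and condition (ii) of Theorem~\ref{thm:field} holds for $F$. By that theorem $F=\mathbb C(y)$ with $x=P(y)$, and the stable element $f$ lies in $\bigcup_ND^N(\mathbb C[y])$.

Now let $f$ be stable of degree $3$ and not of the form \eqref{eq:form}. By Theorem~\ref{thm:abelian} its group is a nonabelian subgroup of $S_3$, hence $S_3$, which is $2$-transitive. So $\mathbb C(x,f)=\mathbb C(y)$ with $x$ a cubic polynomial in $y$. An affine change of $y$ does not alter $\mathbb C[y]$ and gives $x=y^3+py+q$. Here $p\ne0$, since otherwise $y^3=x-q$ and the extension is cyclic. Substituting $\mu y$ for $y$ with $\mu^2=-p/3$ gives $x=\mu^3(y^3-3y)+q$. Conversely, let $x=\alpha(y^3-3y)+\beta$ and $f\in\bigcup_ND^N(\mathbb C[y])\setminus\mathbb C(x)$. Then $f$ is stable, and it generates $\mathbb C(y)$ because the degree $3$ is prime. The discriminant of $Y^3-3Y-(x-\beta)/\alpha$ is $27\big(4-(x-\beta)^2/\alpha^2\big)$, with simple zeros at $\beta\pm2\alpha$, so the group is $S_3$ as in the proof of Theorem~\ref{thm:counter}. By Theorem~\ref{thm:abelian}, $f$ is not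 of the form \eqref{eq:form}.
\end{proof}

The following lemma records the group-theoretic trace of total ramification at $\infty$. It gives a way to show that a field does not come from a polynomial substitution.

\begin{lemma}\label{lem:cycle}
Let $x=P(y)$ with $P$ a polynomial of degree $d\ge1$, and let $\Omega$ be a finite Galois extension of $\mathbb C(x)$ that contains $y$, with group $\Gamma$. Then some element of $\Gamma$ permutes the $d$ conjugates of $y$ in a single cycle.
\end{lemma}

\begin{proof}
Embed $\Omega$ in $\mathbb C((t))$ with $x=t^{-e}$ by a Puiseux expansion at $\infty$, and let $\zeta=e^{2\pi\mathrm i/e}$. The substitution $t\mapsto\zeta t$ fixes $\mathbb C(x)$, so it preserves the normal extension $\Omega$ and defines $g\in\Gamma$. Since $P(y)=t^{-e}$, the series $y$ has a leading term $bt^{-l}$ with $l>0$ and $dl=e$. The leading coefficient of $g^ky$ is $b\zeta^{-lk}$, and $\zeta^{-l}$ is a primitive $d$-th root of unity. So $y,gy,\dots,g^{d-1}y$ are distinct roots of $P(Y)-x$, and these are all the roots.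
\end{proof}

\begin{remark}
Theorem~\ref{thm:twotrans} fails without $2$-transitivity. The function $f=\sqrt x+\sqrt{x-1}$ is stable. Its four conjugates $\pm\sqrt x\pm\sqrt{x-1}$ are distinct, so it has degree $4$ and Galois group $(\mathbb Z/2)^2$, and the conjugates span only a plane. If $\mathbb C(x,f)$ were $\mathbb C(y)$ with $x=P(y)$, Lemma~\ref{lem:cycle} would give an element of order $4$.
\end{remark}

\section{A stable function with group $SL_2(\mathbb F_3)$}\label{sec:sl2}

Every stable function met so far is a sum of functions that lie in fields $\mathbb C(y)$ with $x$ a polynomial in $y$; this includes \eqref{eq:form}, with $x=y^N+c$. One might hope to repair the conjecture by allowing all such sums. This hope fails.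

\begin{proposition}\label{prop:sl2}
There is a stable $f\in K$ with Galois group $SL_2(\mathbb F_3)$ that is not a finite sum $\sum_kf_k$ with $f_k\in\mathbb C(y_k)$ and $x=P_k(y_k)$, $P_k$ a polynomial.
\end{proposition}

Theorem~\ref{thm:crit} tells us what to look for. If $V$ is an irreducible plane and there are two branch points, (C2) asks that $g_1-1$ and $g_2-1$ have rank one, that is, that $g_1,g_2$ act as complex reflections. In Example~\ref{ex:cubic} they are reflections of order $2$. We take reflections of order $3$, in a group that has no element of large order, so that Lemma~\ref{lem:cycle} excludes polynomial substitutions.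

\begin{proof}
\emph{The group.} Let $G=SL_2(\mathbb F_3)$, of order $24$. An element with $g^2=1$ is diagonalizable with eigenvalues $\pm1$ of product $1$, so $-1$ is the only involution. By the Cayley--Hamilton theorem $g^2=\operatorname{tr}(g)\,g-1$. Trace $0$ gives $g^2=-1$; trace $2$ gives $(g-1)^2=0$ and $g^3-1=(g-1)^3=0$; trace $1$ gives $(-g)^3=1$, as $-g$ has trace $2$. So all elements have order at most $6$. By Cauchy's theorem, a subgroup that does not contain $-1$ has odd order, that is, order $1$ or $3$. By row reduction $G$ is generated by elementary matrices, and these are the powers of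
\[
A=\begin{pmatrix}1&1\\0&1\end{pmatrix},\qquad B=\begin{pmatrix}1&0\\1&1\end{pmatrix},
\]
both of order $3$. We use the standard isomorphism of $G$ with the binary tetrahedral group. It provides a faithful representation $\rho_0:G\to SL_2(\mathbb C)$, irreducible because $G$ is not abelian, and a surjective character $\chi:G\to\mu_3$ whose kernel is the quaternion group $Q_8$.

\emph{The representation.} The matrix $\rho_0(A)$ has order $3$ and determinant $1$, so its eigenvalues are the two primitive cube roots of unity, and it is not a reflection. Twisting by $\chi$ corrects this. Let $\rho=\rho_0\otimes\chi$ act on $V_0=\mathbb C^2$; it is irreducible. Since $A\notin Q_8$, the value $\chi(A)$ is a primitive cube root of unity, and $\rho(A)$ has the eigenvalues $1$ and $\chi(A)^2\ne1$. So $W_A=(\rho(A)-1)V_0$ is a line, stable under $\rho(A)$. The same holds for $B$ and $W_B$. If $W_A=W_B$, this line would be stable under $G$, against irreducibility. Hence $V_0=W_A\oplus W_B$. Moreover $\rho_0(-1)=-1$, the only involution of $SL_2(\mathbb C)$, and $\chi(-1)=1$, so $\rho(-1)=-1$. The kernel of $\rho$ is a normal subgroup that avoids $-1$, so its order is $1$ or $3$. A normal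 subgroup of order $3$ would be the only Sylow $3$-subgroup, but $\langle A\rangle\ne\langle B\rangle$. So $\rho$ is faithful.

\emph{The function.} We use the Riemann existence theorem in the following form: given $S=\{a_1,\dots,a_m\}$, loops $\gamma_i$ as in Section~\ref{sub:mono}, and generators $g_1,\dots,g_m$ of a finite group, there is a Galois extension of $\mathbb C(x)$ with this group, unramified over $\mathbb C\setminus S$, in which continuation along $\gamma_i$ is $g_i$. Take $S=\{0,1\}$, $g_1=A$, $g_2=B$, and let $E$ be the resulting field. By the normal basis theorem there is $\theta\in E$ whose conjugates are a basis of $E$ over $\mathbb C(x)$. Their $\mathbb C$-span is the regular representation of $G$, which contains a copy of $V_0$. Multiplying this copy by a suitable nonzero polynomial in $x$, we obtain a subrepresentation $V\cong V_0$ whose elements are integral over $\mathbb C[x]$. Let $f\in V$ be nonzero. By irreducibility the conjugates of $f$ span $V$. Condition (C1) holds by integrality, and (C2) is the decomposition $V_0=W_A\oplus W_B$. So $f$ is stable by Theorem~\ref{thm:crit}. An element of $G$ that fixes all conjugates of $f$ lies in $\ker\rho=1$, so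 $E$ is the Galois closure of $\mathbb C(x,f)$ and $G$ is the Galois group of $f$.

\emph{No decomposition.} Suppose $f=\sum_kf_k$ with $f_k\in\mathbb C(y_k)$ and $x=P_k(y_k)$. Let $\Omega$ be a finite Galois extension of $\mathbb C(x)$ that contains $E$ and all $y_k$, let $\Gamma$ be its group, and let $\Gamma_k$ be the stabilizer of $y_k$. The group $\Gamma$ acts on $V$ through the restriction map $\Gamma\to G$, which is onto. Since $\Gamma_k$ fixes $f_k$, the rule $\sigma\Gamma_k\mapsto\sigma f_k$ defines a $\Gamma$-map $\mathbb C[\Gamma/\Gamma_k]\to\Omega$. The image of $\bigoplus_k\mathbb C[\Gamma/\Gamma_k]$ contains $f$, hence $V$. By complete reducibility this image projects onto $V$, so for some $k$ there is a nonzero $\Gamma$-map $\mathbb C[\Gamma/\Gamma_k]\to V$. The coset $\Gamma_k$ generates the source, so its image is a nonzero vector fixed by $\Gamma_k$; this is Frobenius reciprocity.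

Let $H$ be the image of $\Gamma_k$ in $G$. It fixes a nonzero vector of $V$, while $-1\in G$ acts as $-1$. So $-1\notin H$, $|H|\in\{1,3\}$, and $[G:H]\ge8$. By Lemma~\ref{lem:cycle}, some $g\in\Gamma$ generates a group that is transitive on the conjugates of $y_k$, that is, on $\Gamma/\Gamma_k$. The map $\Gamma/\Gamma_k\to G/H$ is onto and equivariant, so the image of $g$ in $G$ generates a group transitive on $G/H$ and has order at least $8$. This contradicts the bound $6$ on element orders.
\end{proof}

\begin{thebibliography}{9}

\bibitem{stab}
\emph{Stability Problems in Symbolic Integration},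
\texttt{http://www.ccas.ru/\allowbreak sabramov/\allowbreak seminar/\allowbreak lib/\allowbreak exe/\allowbreak fetch.php?\allowbreak media=chen220615.pdf}.

\end{thebibliography}
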